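\title{The quenched central limit theorem for reversible Markov chains}

\begin{abstract}
Let $(\xi_n)$ be a stationary, reversible and ergodic Markov chain with invariant probability $\pi$, let $f$ be centered and square integrable, and let $S_n=f(\xi_1)+\dots+f(\xi_n)$. We prove that if $\sup_n E(S_n^2)/n<\infty$, then the central limit theorem and the functional central limit theorem hold for the chain started at $x$, for $\pi$-almost every $x$, with variance $\sigma^2=\lim_n E(S_n^2)/n$. No aperiodicity, Harris recurrence or mixing condition is needed. The result follows from a weak-type maximal inequality over starting points that is uniform in the time horizon. Its proof is an energy estimate that plays the resolvents of $f$ at dyadic time scales against the probabilities that the chain misbehaves at those scales.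
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{The question}
Let $(S,\mathcal A)$ be a nice measurable space, for example $\mathbb R$ or a separable Banach space. Let $Q(x,B)$ be a Markov kernel on $S$: each $Q(x,\cdot)$ is a probability measure on $\mathcal A$, and each $x\mapsto Q(x,B)$ is measurable. Let $\pi$ be an invariant probability measure, $\int_S Q(x,B)\,\pi(dx)=\pi(B)$, and let $(\xi_n)_{n\in\mathbb Z}$ be the stationary chain with kernel $Q$ and marginal $\pi$ on a probability space $(\Omega,\mathcal F,\mathbb P)$: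
\[
\mathbb P(\xi_i\in B_1,\dots,\xi_{i+n-1}\in B_n)=\int_{B_1}\pi(dx_1)\int_{B_2}Q(x_1,dx_2)\cdots\int_{B_n}Q(x_{n-1},dx_n).
\]
We write $E$ for expectation under $\mathbb P$. The chain is \emph{reversible} if $(\xi_i,\xi_{i+1})$ has the law of $(\xi_{i+1},\xi_i)$, that is, if $\pi(dx)Q(x,dy)$ is a symmetric measure on $S\times S$. It is \emph{ergodic} if the stationary sequence $(\xi_n)$ is ergodic under the shift; equivalently, every $Q$-invariant function in $L^2(\pi)$ is $\pi$-a.e.\ constant. For $x\in S$, $P^x$ and $E^x$ denote the law and the expectation of the chain $(\xi_n)_{n\ge0}$ with kernel $Q$ and $\xi_0=x$.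

Let $\mathbb L_0^2(\pi)$ be the set of measurable $f:S\to\mathbb R$ with $\int f^2\,d\pi<\infty$ and $\int f\,d\pi=0$, and for such $f$ put $S_n=\sum_{i=1}^nf(\xi_i)$. For $\sigma\ge0$ let $\Phi_\sigma$ be the distribution function of the centered normal law with variance $\sigma^2$ (the point mass at $0$ if $\sigma=0$). We write $Y_n\Rightarrow\sigma N(0,1)$ if the distribution function of $Y_n$ converges to $\Phi_\sigma(t)$ for every real $t$ (every $t\ne0$ if $\sigma=0$), and $W$ for a standard Brownian motion.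

For a reversible, stationary and ergodic chain satisfying
\begin{equation}\label{eq:var}
\sup_{n\ge1}\frac{E(S_n^2)}{n}<\infty ,
\end{equation}
it is known (Gordin and Lifshitz; Kipnis and Varadhan, 1986) that $\sigma^2=\lim_nE(S_n^2)/n$ exists and that, under $\mathbb P$, $S_n/\sqrt n\Rightarrow\sigma N(0,1)$ and $S_{\lfloor nt\rfloor}/\sqrt n\Rightarrow\sigma W(t)$. This is the \emph{annealed} theorem: the starting point is drawn from $\pi$. The \emph{quenched} central limit theorem is the statement that $S_n/\sqrt n\Rightarrow\sigma N(0,1)$ under $P^x$ for $\pi$-almost every $x$. The question, posed as an open problem in \cite{slides}, is whether the quenched theorem always holds under the same hypotheses. The answer is yes.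

\begin{theorem}[Quenched CLT and functional CLT]\label{thm:clt}
Let the chain be reversible, stationary and ergodic, let $f\in\mathbb L_0^2(\pi)$ satisfy \eqref{eq:var}, and let $\sigma^2=\lim_nE(S_n^2)/n$. Then for $\pi$-almost every $x$, under $P^x$,
\[
\frac{S_n}{\sqrt n}\Rightarrow\sigma N(0,1),\qquad\frac{S_{\lfloor n\,\cdot\rfloor}}{\sqrt n}\Rightarrow\sigma W\ \text{ in }D[0,1].
\]
\end{theorem}

The law of $(\xi_n)_{n\ge0}$ under $\mathbb P$ is the mixture $\int P^x\,\pi(dx)$, so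
\[
\mathbb P(S_n/\sqrt n\le t)=\int P^x(S_n/\sqrt n\le t)\,\pi(dx).
\]
The annealed theorem says that these integrals converge; the quenched theorem says that the integrands converge almost everywhere, and it implies the annealed one by bounded convergence. The converse passage is not automatic. An event of full $\mathbb P$-measure has full $P^x$-measure for almost every $x$, so almost sure statements pass from $\mathbb P$ to $P^x$. Convergence in distribution is not an almost sure statement, and when $\pi(\{x\})=0$ the law $P^x$ lives on the $\mathbb P$-null event $\{\xi_0=x\}$.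

\subsection{The norm that measures the variance}
Let $\|\cdot\|$ and $\langle\cdot,\cdot\rangle$ refer to $L^2(\pi)$, and let $Qa(x)=\int a(y)\,Q(x,dy)$. By Jensen's inequality and invariance, $Q$ is a contraction of $L^2(\pi)$, and since $\langle a,Qb\rangle=E\,a(\xi_0)b(\xi_1)$, reversibility makes it self-adjoint. So $A=I-Q$ is self-adjoint with spectrum in $[0,2]$. The \emph{spectral measure} of $f\in L^2(\pi)$ is the finite measure $\nu=\nu_f$ on $[0,2]$ such that $\langle\varphi(A)f,\psi(A)f\rangle=\int\varphi\psi\,d\nu$ for all bounded Borel $\varphi,\psi$; the spectral measure of $\varphi(A)f$ is then $\varphi^2\nu$. Put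
\[
\|f\|_{-1}^2=\int\frac{\nu(ds)}{s}\in[0,\infty]\qquad(=\infty\text{ if }\nu(\{0\})>0).
\]
Mass of $\nu$ near $s$ describes a component of $f$ whose correlations last for a time of order $1/s$, and $\|f\|_{-1}^2$ weighs each component by that time. Lemma~\ref{lem:var} shows that \eqref{eq:var} holds if and only if $\|f\|_{-1}<\infty$, and that then $\sigma^2=\int\frac{2-s}{s}\,\nu(ds)$.

\begin{example}[Two states]\label{ex:two}
Let $S=\{-1,1\}$, $\pi$ uniform, $Q(x,\{-x\})=p\in(0,1]$ and $f(x)=x$. Then $Af=2pf$, so $\nu$ is the point mass at $2p$, $\|f\|_{-1}^2=1/(2p)$ and $\sigma^2=(1-p)/p$. For $p=\frac12$ the $\xi_i$ are independent and $\sigma^2=1$. For $p=1$ the chain is periodic, $S_n$ is bounded and $\sigma^2=0$. For small $p$ the chain keeps its sign for about $1/p$ steps, and the only time scale of $f$ is $1/p$.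
\end{example}

\subsection{The maximal inequality}
For $h:S\to\mathbb R$ write $S'_k(h)=\sum_{i=0}^{k-1}h(\xi_i)$, and $S'_k=S'_k(f)$. For $\lambda>0$ let $w=(\lambda+A)^{-1}f$, so that $f=Aw+\lambda w$. The sums $S'_k(Aw)$ are a martingale plus two boundary terms, and their quenched limit follows from almost sure statements (Proposition~\ref{prop:cob}). The remainder $\lambda w$ is small in $\|\cdot\|_{-1}$ when $\lambda$ is small. One therefore has to show that a function with small $\|\cdot\|_{-1}$ norm has small sums under $P^x$, for most $x$.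

For a single $n$ this is easy. By Lemma~\ref{lem:var}, $E(S_n'^2)\le2n\|f\|_{-1}^2$, and two applications of Chebyshev's inequality give
\begin{equation}\label{eq:fixedn}
\pi\{x:\ P^x(|S'_n|>\eta\sqrt n)>\delta\}\le\delta^{-1}\,\mathbb P(|S'_n|>\eta\sqrt n)\le\frac{2\|f\|_{-1}^2}{\eta^2\delta}.
\end{equation}
If $x$ is an atom of $\pi$, then $P^x\le\pi(\{x\})^{-1}\mathbb P$ on events of $(\xi_n)_{n\ge0}$, so $P^x(|S'_n|>\eta\sqrt n)\le2\|f\|_{-1}^2/(\eta^2\pi(\{x\}))$ for all $n$ at once. This is all that the argument of Section~\ref{sec:reduction} needs for the one-dimensional limit, so on a countable state space the answer is yes, and one would guess the same in general. The reason for doubt is that the small exceptional set in \eqref{eq:fixedn} depends on $n$; nothing in \eqref{eq:fixedn} prevents these sets from moving through $S$ and covering every point infinitely often. The core of the paper is that the supremum over $n$ can be taken inside the measure.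

\begin{theorem}[Maximal inequality]\label{thm:max}
There is a universal constant $C$ such that for every reversible $Q$ (ergodic or not), every $f\in L^2(\pi)$ with $\|f\|_{-1}<\infty$, all $\eta>0$ and $\delta\in(0,1]$,
\[
\pi\Big\{x:\ \sup_{n\ge1}P^x\Big(\max_{k\le n}|S'_k|>\eta\sqrt n\Big)>\delta\Big\}\le\frac{C\,\|f\|_{-1}^2}{\eta^2\delta^4}.
\]
\end{theorem}

\subsection{The hypotheses}
Condition \eqref{eq:var} is used only through $\|f\|_{-1}<\infty$; when it fails, $E(S_n^2)/n\to\infty$ (Lemma~\ref{lem:var}). Reversibility is used throughout the proof of Theorem~\ref{thm:max}, through the spectral calculus of $A$ and the symmetry of the Dirichlet form. Ergodicity is used once, in Proposition~\ref{prop:cob}, to identify the limit of conditional variances.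

\begin{example}\label{ex:hyp}
(a) \emph{Ergodicity cannot be dropped.} Let $S=\{\pm1,\pm2\}$, $\pi$ uniform, $Q(x,\cdot)$ uniform on $\{x,-x\}$, $f(x)=x$. The chain is reversible and $E(S_n^2)/n=\frac52$, but under $P^x$ the sum $S_n$ is $|x|$ times a simple random walk, so the limit has variance $x^2\ne\frac52$.

(b) \emph{``Almost every $x$'' cannot be replaced by ``every $x$''.} Adjoin to Example~\ref{ex:two} an absorbing state $\partial$ with $\pi(\{\partial\})=0$ and $f(\partial)=1$. The stationary chain is unchanged, and $S_n=n$ under $P^\partial$.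
\end{example}

Section~\ref{sec:prelim} collects the tools, and Section~\ref{sec:reduction} derives Theorem~\ref{thm:clt} from Theorem~\ref{thm:max}. Section~\ref{sec:idea} decomposes $f$ along dyadic time scales and shows the mechanism of the maximal inequality on two scales. Sections~\ref{sec:u}--\ref{sec:paths} contain the full proof.

\section{Tools}\label{sec:prelim}

\subsection{Null sets}
``A.e.'' means $\pi$-a.e. Elements of $L^2(\pi)$ are represented by fixed real-valued, everywhere defined versions. We set $Qv(x)=\int v\,dQ(x,\cdot)$ where $Q|v|(x)<\infty$, which holds a.e., and $Qv(x)=0$ elsewhere. For measurable $\Gamma\ge0$, $Q^i\Gamma(x)=E^x\Gamma(\xi_i)\in[0,\infty]$.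

\begin{lemma}\label{lem:null}
\begin{enumerate}
\item[(i)] An event of $(\xi_n)_{n\ge0}$ that holds $\mathbb P$-a.s.\ holds $P^x$-a.s.\ for a.e.\ $x$. In particular, if $\pi(\mathcal N)=0$, then for a.e.\ $x$ the chain never visits $\mathcal N$, $P^x$-a.s.
\item[(ii)] If $h\in L^2(\pi)$, then for a.e.\ $x$, $\max_{0\le l\le n}|h(\xi_l)|/\sqrt n\to0$ $P^x$-a.s.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) If $\mathbb P(\mathcal G)=0$, then $\int P^x(\mathcal G)\,\pi(dx)=0$. The event that some $\xi_i$, $i\ge0$, lies in $\mathcal N$ has $\mathbb P$-probability at most $\sum_i\pi(\mathcal N)=0$.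

(ii) For $\alpha>0$, $\sum_{l\ge1}\mathbb P(h(\xi_l)^2>\alpha l)=\sum_{l\ge1}\pi(h^2>\alpha l)\le\|h\|^2/\alpha$. By the Borel--Cantelli lemma, $h(\xi_l)^2/l\to0$ $\mathbb P$-a.s. If $h(\xi_l)^2\le\alpha l$ for $l\ge l_0$, then $\max_{l\le n}h(\xi_l)^2/n\le\alpha+\max_{l<l_0}h(\xi_l)^2/n$. So the claim holds $\mathbb P$-a.s., and (i) applies.
\end{proof}

\subsection{Gradients and energy}
Let $m(dx,dy)=\frac12\pi(dx)Q(x,dy)$, a symmetric measure on $S\times S$; we call pairs $(x,y)$ \emph{edges}. For $a,b:S\to\mathbb R$ put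
\[
\nabla a(x,y)=a(y)-a(x),\qquad \bar a(x,y)=\tfrac12\big(a(x)+a(y)\big),\qquad \Gamma(a)(x)=\int Q(x,dy)\,|\nabla a(x,y)|^2,
\]
\[
\mathcal E(a)=\int|\nabla a|^2\,dm=\tfrac12\int\Gamma(a)\,d\pi\in[0,\infty],\qquad\mathcal E(a,b)=\int\nabla a\,\nabla b\,dm .
\]
For $a,b\in L^2(\pi)$, expanding the product gives $2\mathcal E(a,b)=2\langle a,b\rangle-\langle a,Qb\rangle-\langle Qa,b\rangle$, so by self-adjointness
\begin{equation}\label{eq:dirichlet}
\mathcal E(a,b)=\langle a,Ab\rangle .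
\end{equation}
Both marginals of $2m$ equal $\pi$, so changing $a$ on a $\pi$-null set changes $\nabla a$ only on an $m$-null set.

\begin{lemma}\label{lem:grad}
For $a,b:S\to\mathbb R$ the following hold on every edge $(x,y)$.
\begin{enumerate}
\item[(i)] $|\nabla\max(a,b)|^2\le|\nabla a|^2+|\nabla b|^2$.
\item[(ii)] $|\nabla\max(a,b)|^2-|\nabla b|^2\le2\,\nabla a\,\nabla(a-b)_+$.
\item[(iii)] $\nabla(ab)=\bar b\,\nabla a+\bar a\,\nabla b=b(y)\nabla a+a(x)\nabla b=b(x)\nabla a+a(y)\nabla b$.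
\end{enumerate}
\end{lemma}

\begin{proof}
Let $c=\max(a,b)$. (i) By symmetry assume $c(y)\ge c(x)$ and $c(y)=a(y)$; then $0\le\nabla c\le a(y)-a(x)$.

(ii) Let $w=a-b$, so that $c=b+w_+=a+w_-$. From $b=c-w_+$,
\[
|\nabla c|^2-|\nabla b|^2=2\nabla c\,\nabla w_+-|\nabla w_+|^2\le2\nabla c\,\nabla w_+=2\nabla a\,\nabla w_++2\nabla w_-\nabla w_+ .
\]
Since $w_+w_-=0$ at each point, $\nabla w_+\nabla w_-=-w_+(y)w_-(x)-w_+(x)w_-(y)\le0$.

(iii) In $b(y)\nabla a+a(x)\nabla b$ the terms $\pm a(x)b(y)$ cancel and $a(y)b(y)-a(x)b(x)$ remains. In the third form the terms $\pm a(y)b(x)$ cancel. The first form is the average of the other two.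
\end{proof}

\subsection{The variance and Hopf's inequality}

\begin{lemma}\label{lem:var}
Let $Q$ be reversible and $f\in L^2(\pi)$. If $\|f\|_{-1}=\infty$, then $E(S_n^2)/n\to\infty$. If $\|f\|_{-1}<\infty$, then $E(S_n^2)\le2n\|f\|_{-1}^2$ for all $n$ and
\[
\lim_n\frac{E(S_n^2)}n=\int\frac{2-s}s\,\nu(ds).
\]
\end{lemma}

\begin{proof}
Since $Ef(\xi_i)f(\xi_k)=\langle f,Q^{|i-k|}f\rangle$, we have $E(S_n^2)=\int\Sigma_n(1-s)\,\nu(ds)$ with $\Sigma_n(z)=\sum_{i,k=1}^nz^{|i-k|}$, $z\in[-1,1]$. Here $\Sigma_n(1)/n=n\to\infty$, and for $z<1$, summing the geometric series,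
\[
\Sigma_n(z)=n\,\frac{1+z}{1-z}-\frac{2z(1-z^n)}{(1-z)^2},\qquad\text{so}\qquad\frac{\Sigma_n(z)}n\to\frac{1+z}{1-z}=\frac{2-s}s\quad(z=1-s).
\]
Also $\Sigma_n\ge0$: for $z\ge0$ all terms of the definition are nonnegative, and for $z<0$ both terms of the formula are. By Fatou's lemma, $\liminf_nE(S_n^2)/n\ge\int(\frac2s-1)\,d\nu$, with integrand $\infty$ at $s=0$; as $\nu$ is finite, this is the first claim.

Next, $\Sigma_n(z)/n\le\frac2{1-z}=\frac2s$ for $z<1$. For $0\le z<1$ the formula gives $\Sigma_n/n\le\frac{1+z}{1-z}$. For $z<0$ write $\Sigma_n/n=1+2\sum_{k=1}^{n-1}(1-\frac kn)z^k$; the sum is alternating, its terms decrease in absolute value and the first is negative, so $\Sigma_n/n\le1\le\frac2{1-z}$. If $\|f\|_{-1}<\infty$, this gives the bound, and dominated convergence gives the limit.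
\end{proof}

\begin{lemma}[Hopf]\label{lem:hopf}
If $0\le\Gamma\in L^1(\pi)$ and $\Lambda>0$, then $\pi\{\sup_{k\ge1}\frac1k\sum_{i<k}Q^i\Gamma>\Lambda\}\le\Lambda^{-1}\int\Gamma\,d\pi$.
\end{lemma}

\begin{proof}
Let $h=\Gamma-\Lambda$, $s_0=0$, $s_k=\sum_{i<k}Q^ih$ and $s_n^*=\max_{0\le k\le n}s_k\ge0$. For $1\le k\le n$, $s_k=h+Qs_{k-1}\le h+Qs_n^*$ a.e. Hence $s_n^*\le h+Qs_n^*$ on $\{s_n^*>0\}$, and
\[
\int_{\{s_n^*>0\}}h\,d\pi\ge\int_{\{s_n^*>0\}}(s_n^*-Qs_n^*)\,d\pi\ge\int s_n^*\,d\pi-\int Qs_n^*\,d\pi=0 .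
\]
So $\Lambda\,\pi(s_n^*>0)\le\int\Gamma\,d\pi$. The sets $\{s_n^*>0\}$ increase to the set in the statement.
\end{proof}

\subsection{Standard limit theorems}\label{sec:standard}
$D[0,1]$ is the space of right-continuous functions with left limits, with the Skorokhod topology. It is metrized by a separable metric that is bounded by the uniform distance, and evaluation at time $1$ is continuous. We use four facts.
\begin{enumerate}
\item[(E)] \emph{Ergodic theorem.} If the chain is ergodic and $\psi\in L^1(\pi)$, then $\frac1n\sum_{i<n}\psi(\xi_i)\to\int\psi\,d\pi$ $\mathbb P$-a.s.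
\item[(D)] \emph{Doob's inequality.} If $(L_k)$ is a square integrable martingale, then the probability of $\max_{k\le n}|L_k|>\lambda$ is at most $\lambda^{-2}$ times the second moment of $L_n$.
\item[(M)] \emph{Martingale functional CLT} \cite{DR}, \cite[Thm~3.2]{Helland}. Let $(\zeta_i)_{i\ge1}$ be square integrable martingale differences for a filtration with conditional expectations $E_i$. If $\frac1n\sum_{i<\lfloor nt\rfloor}E_i\zeta_{i+1}^2\to\varsigma^2t$ in probability for each $t\in[0,1]$, and $\frac1n\sum_{i<n}E_i\big(\zeta_{i+1}^2\mathbf 1\{|\zeta_{i+1}|>\alpha\sqrt n\}\big)\to0$ in probability for each $\alpha>0$, then $n^{-1/2}\sum_{i<\lfloor n\,\cdot\rfloor}\zeta_{i+1}\Rightarrow\varsigma W$ in $D[0,1]$.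
\item[(A)] \emph{Approximation theorem} \cite[Thm~3.2]{Billingsley}. Let $Y_n$, $Y_{k,n}$ be random elements of $D[0,1]$. If $Y_{k,n}\Rightarrow Y^{(k)}$ as $n\to\infty$ for each $k$, $Y^{(k)}\Rightarrow Y$ as $k\to\infty$, and for each $\eta>0$ the probability that $\sup_t|Y_{k,n}(t)-Y_n(t)|>\eta$ tends to $0$ as first $n\to\infty$ (upper limit) and then $k\to\infty$, then $Y_n\Rightarrow Y$. In particular, adding a term that tends to $0$ uniformly in probability does not change a limit.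
\end{enumerate}
Under $P^x$ the filtration is always the one generated by the chain, and for a function $\Psi$ on edges $E_i\Psi(\xi_i,\xi_{i+1})=\int Q(\xi_i,dy)\,\Psi(\xi_i,y)$.

\section{From the maximal inequality to the quenched limit}\label{sec:reduction}

We first treat the functions $f=Aw$. Here every hypothesis of (M) is an almost sure statement under $\mathbb P$, and therefore passes to $P^x$.

\begin{proposition}\label{prop:cob}
Let the chain be ergodic, $w\in L^2(\pi)$ and $\sigma_w^2=\|w\|^2-\|Qw\|^2$. For a.e.\ $x$, $n^{-1/2}S'_{\lfloor n\,\cdot\rfloor}(Aw)\Rightarrow\sigma_wW$ in $D[0,1]$ under $P^x$.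
\end{proposition}

\begin{proof}
Let $\zeta(x,y)=w(y)-Qw(x)$ and $M_l=\sum_{i<l}\zeta(\xi_i,\xi_{i+1})$. Adding and subtracting $w(\xi_{i+1})$ in $Aw(\xi_i)=w(\xi_i)-Qw(\xi_i)$ gives
\[
S'_l(Aw)=w(\xi_0)-w(\xi_l)+M_l .
\]
By Lemma~\ref{lem:null}(ii) and (A), it suffices to treat $M$. Put
\[
\psi(x)=\int Q(x,dy)\,\zeta(x,y)^2,\qquad\psi_a(x)=\int Q(x,dy)\,\zeta(x,y)^2\,\mathbf 1\{|\zeta(x,y)|>a\}.
\]
Then $\int\psi\,d\pi=E(w(\xi_1)-Qw(\xi_0))^2=\|w\|^2-2\|Qw\|^2+\|Qw\|^2=\sigma_w^2$, and $\int\psi_a\,d\pi\to0$ as $a\to\infty$ by dominated convergence. For a.e.\ $x$ we have $Q^i\psi(x)<\infty$ for all $i$, and the chain never visits $\{Q|w|=\infty\}$; so $M$ is a square integrable martingale under $P^x$ with conditional variances $\psi(\xi_i)$. By (E) and Lemma~\ref{lem:null}(i), for a.e.\ $x$, $P^x$-a.s.,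
\[
\frac1n\sum_{i<n}\psi(\xi_i)\to\sigma_w^2,\qquad\frac1n\sum_{i<n}\psi_a(\xi_i)\to\int\psi_a\,d\pi\quad\text{for all }a\in\mathbb N .
\]
The first limit gives $\frac1n\sum_{i<\lfloor nt\rfloor}\psi(\xi_i)\to\sigma_w^2t$ for each $t\in[0,1]$. Since $\psi_a$ decreases in $a$, the second gives $\limsup_n\frac1n\sum_{i<n}\psi_{\alpha\sqrt n}(\xi_i)\le\int\psi_a\,d\pi$ for all $\alpha>0$ and $a\in\mathbb N$, so the upper limit is $0$. Now (M) applies.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:clt} from Theorem~\ref{thm:max}]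
By Lemma~\ref{lem:var}, $\|f\|_{-1}<\infty$; in particular $\nu(\{0\})=0$. For $\lambda>0$, the function $\lambda(\lambda+A)^{-1}f$ has squared $\|\cdot\|_{-1}$ norm $\int\frac1s\frac{\lambda^2}{(\lambda+s)^2}\,\nu(ds)$, which tends to $0$ as $\lambda\downarrow0$ by dominated convergence. Choose $\lambda_k\downarrow0$ such that, with
\[
w_k=(\lambda_k+A)^{-1}f,\qquad f_k=Aw_k,\qquad r_k=f-f_k=\lambda_kw_k\ \text{ a.e.},
\]
we have $\|r_k\|_{-1}^2\le2^{-7k}$. Theorem~\ref{thm:max} for $r_k$ with $\eta=\delta=2^{-k}$ bounds the measure of the exceptional set by $C2^{-7k}2^{6k}=C2^{-k}$. By the Borel--Cantelli lemma, for a.e.\ $x$ and all large $k$,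
\begin{equation}\label{eq:BC}
\sup_{n\ge1}P^x\Big(\max_{l\le n}|S'_l(r_k)|>2^{-k}\sqrt n\Big)\le2^{-k}.
\end{equation}
This is where uniformity in $n$ is needed: the null set may not depend on $n$.

By Proposition~\ref{prop:cob}, for a.e.\ $x$ and all $k$, $Y_{k,n}:=n^{-1/2}S'_{\lfloor n\,\cdot\rfloor}(f_k)\Rightarrow\sigma_kW$ under $P^x$, where, by monotone convergence and Lemma~\ref{lem:var},
\[
\sigma_k^2=\|w_k\|^2-\|Qw_k\|^2=\int\frac{1-(1-s)^2}{(\lambda_k+s)^2}\,\nu(ds)=\int\frac{s(2-s)}{(\lambda_k+s)^2}\,\nu(ds)\ \uparrow\ \int\frac{2-s}s\,\nu(ds)=\sigma^2 .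
\]
Hence $\sigma_kW\to\sigma W$ uniformly, almost surely. Let $Y_n=n^{-1/2}S'_{\lfloor n\,\cdot\rfloor}$. Since $\sup_t|Y_n(t)-Y_{k,n}(t)|=n^{-1/2}\max_{l\le n}|S'_l(r_k)|$, \eqref{eq:BC} shows that for $\eta>0$ and large $k$ with $2^{-k}\le\eta$, $\sup_nP^x(\sup_t|Y_n-Y_{k,n}|>\eta)\le2^{-k}$. By (A), $Y_n\Rightarrow\sigma W$ under $P^x$. Finally $S_l-S'_l=f(\xi_l)-f(\xi_0)$, so Lemma~\ref{lem:null}(ii) and (A) give $n^{-1/2}S_{\lfloor n\,\cdot\rfloor}\Rightarrow\sigma W$ under $P^x$ for a.e.\ $x$. Evaluation at time $1$ gives $S_n/\sqrt n\Rightarrow\sigma N(0,1)$.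
\end{proof}

\section{Dyadic resolvents and the idea on two scales}\label{sec:idea}

From now on $Q$ is reversible, $f\in L^2(\pi)$, $\varepsilon=\|f\|_{-1}^2<\infty$, and $\Lambda>0$ is a fixed level, to be chosen in Section~\ref{sec:paths} as a small multiple of $\eta^2\delta^2$. All exceptional sets will have measure of order $\varepsilon/\Lambda$. Put
\[
t_j=2^j,\quad c_j=(\Lambda t_j)^{1/2}\quad(j\in\mathbb Z);\qquad v_{-1}=0,\quad v_j=(t_j^{-1}+A)^{-1}f,\quad d_j=v_j-v_{j-1}\quad(j\ge0).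
\]
Thus $v_j=\sum_{i\le j}d_i$, where sums over scales start at $0$, and $f=Av_j+t_j^{-1}v_j$ a.e. The height $c_j$ is the size $\sqrt{\Lambda n}$ that we can afford at time $n\approx t_j$, and
\begin{equation}\label{eq:C0}
\sum_{i\le j}c_i\le C_0c_j,\qquad C_0=(1-2^{-1/2})^{-1}=2+\sqrt2<4 .
\end{equation}

\subsection{Square functions}
The increment $d_j$ is the part of the formal solution of $Av=f$ that lives at spectral values $s\approx1/t_j$. Different scales overlap little, so the natural quantities are summable over $j$.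

\begin{lemma}\label{lem:square}
\[
\sum_jt_j^{-1}\|d_j\|^2\le5\varepsilon,\qquad\sum_j\mathcal E(d_j)\le5\varepsilon,\qquad\sum_jt_j\|Ad_j\|^2\le5\varepsilon,\qquad\sum_{i<j}\|d_i\|\,\|Ad_j\|\le13\varepsilon .
\]
\end{lemma}

\begin{proof}
For $j\ge1$, $d_j=\varphi_j(A)f$ with
\[
\varphi_j(s)=\frac1{t_j^{-1}+s}-\frac1{2t_j^{-1}+s}=\frac{t_j}{(1+\tau)(2+\tau)},\qquad\tau=t_js .
\]
The $j$-th terms of the first three sums are the $\nu$-integrals of $t_j^{-1}\varphi_j^2$, $s\varphi_j^2$ and $t_js^2\varphi_j^2$, that is, of $\frac1s\,\tau^p(1+\tau)^{-2}(2+\tau)^{-2}$ with $p=1,2,3$. The factor after $\frac1s$ is at most $\tau^p\le\tau$ if $\tau\le1$ and at most $\tau^{p-4}\le\tau^{-1}$ if $\tau>1$. For fixed $s>0$, the values $2^js\le1$ sum to at most $2$, and so do the values $(2^js)^{-1}<1$. So the terms with $j\ge1$ sum to at most $4\varepsilon$. For $j=0$, $\varphi_0(s)=(1+s)^{-1}$ and the terms are $\int\frac1s\frac{s^p}{(1+s)^2}\,d\nu\le\varepsilon$, because $s^p\le(1+s)^2$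 for $0<s\le2$ (for $p=3$, $s\cdot(\frac s{1+s})^2\le2\cdot\frac49$). For the last sum, group by $l=j-i$ and use the Cauchy--Schwarz inequality for each $l$:
\[
\sum_{i<j}\|d_i\|\|Ad_j\|=\sum_{i<j}2^{-(j-i)/2}\big(t_i^{-1/2}\|d_i\|\big)\big(t_j^{1/2}\|Ad_j\|\big)\le\sum_{l\ge1}2^{-l/2}\,5\varepsilon=5(1+\sqrt2)\varepsilon\le13\varepsilon .\qedhere
\]
\end{proof}

\subsection{The obstacle}
As in Proposition~\ref{prop:cob}, $f=Av_j+t_j^{-1}v_j$ gives, along paths that avoid a null set,
\begin{equation}\label{eq:decomp}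
S'_k=v_j(\xi_0)-v_j(\xi_k)+t_j^{-1}\sum_{i<k}v_j(\xi_i)+M_k,\qquad M_k=\sum_{i<k}\big(v_j(\xi_{i+1})-Qv_j(\xi_i)\big).
\end{equation}
We use this for $k\le n$ with $t_j\approx n$. The first three terms are $O(\sqrt{\Lambda n})$ as long as $|v_j|=O(c_j)$ along the path. The conditional variance of the $i$-th increment of $M$ is at most $\Gamma(v_j)(\xi_i)$, so by Doob's inequality $M$ is of order $\sqrt{\Lambda n}$ as long as $\sum_{i\le n}\Gamma(v_j)(\xi_i)=O(\Lambda n)$.

If $\sup_j\Gamma(v_j)$ had integral $O(\varepsilon)$, Hopf's inequality would control the second condition for all $n$ at once. What we know is only $\int\Gamma(v_j)\,d\pi=2\mathcal E(v_j)$ for each $j$, and $\mathcal E(v_j)=\int s(t_j^{-1}+s)^{-2}\,d\nu$ increases to $\varepsilon$, so a union bound over scales diverges. Bounding $\int\sup_j|\nabla v_j|^2\,dm$ means bounding $\sum_j\int\hat q_j|\nabla v_j|^2\,dm$ for \emph{arbitrary} edge weights $\hat q_j\ge0$ with $\sum_j\hat q_j\le1$. The proof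 does not attempt this. It shows that the weights that actually occur come from functions on $S$ that vary slowly at the time scale $t_j$, and that for such weights the sum can be bounded by integrating by parts.

\subsection{A model case}\label{sec:model}
Assume in this subsection that $|d_j|\le c_j$ everywhere, for all $j$. (In Example~\ref{ex:two}, $d_j^2/c_j^2=t_j^{-1}\varphi_j(2p)^2/\Lambda\le\varepsilon/\Lambda$, so this holds when $\Lambda\ge\varepsilon$.) Then $|v_j|\le4c_j$ and only the conditional variance matters. Let $\kappa_j=\Gamma(v_j)/\Lambda$. Run the chain from $x$ up to an independent geometric time of mean $t_j$, and at each visited state $y$ let an alarm ring with probability $\kappa_j(y)/(1+t_j+\kappa_j(y))$. Let $g_j(x)$ be the probability that the alarm rings. Lemma~\ref{lem:g} shows that $P^x\big(\sum_{i\le n}\Gamma(v_j)(\xi_i)>\Lambda(1+t_j)\big)\le2e\,g_j(x)$ for $n\le t_j$, and that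
\begin{equation}\label{eq:model}
g_j+t_jAg_j=\kappa_j(1-g_j).
\end{equation}
So the goal is $\int\sup_jg_j^2\,d\pi=O(\varepsilon/\Lambda)$. We use a probability and not the expected variance $(I+t_jA)^{-1}\kappa_j$ because the bound $0\le g_j\le1$ is needed below.

\emph{One scale.} Multiply \eqref{eq:model} by $g_j$, integrate and use \eqref{eq:dirichlet}:
\[
\int g_j^2\,d\pi+t_j\mathcal E(g_j)\le\Lambda^{-1}\int\Gamma(v_j)\,g_j\,d\pi\le\frac{2\varepsilon}\Lambda .
\]
This has two outputs: $g_j$ is small, and $g_j$ has energy of order $1/t_j$. The second is the slow variation mentioned above.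

\emph{Two scales.} To bound $\max(g_0,g_1)$, put $b_1=g_1$, $b_0=\max(g_0,g_1)$, $q_1=g_1$, $q_0=b_0-b_1=(g_0-g_1)_+$, and $X=t_0\mathcal E(b_0)+t_1\mathcal E(b_1)$. Thus $q_0$ is the amount that scale $0$ adds to the maximum, and $q_0+q_1=b_0\le1$. Test the equation for $g_j$ against $q_j$ and add:
\[
\int(g_0q_0+g_1q_1)\,d\pi+t_0\mathcal E(g_0,q_0)+t_1\mathcal E(b_1)\le\Lambda^{-1}\int\big(\Gamma(v_0)q_0+\Gamma(v_1)q_1\big)\,d\pi=\frac{2Z}\Lambda ,
\]
where $Z=\int(\bar q_0|\nabla v_0|^2+\bar q_1|\nabla v_1|^2)\,dm$ by the symmetry of $m$. On the left, $b_0^2=(b_0^2-b_1^2)+b_1^2\le2b_0q_0+g_1q_1$ and $b_0q_0=g_0q_0$. By Lemma~\ref{lem:grad}(ii), $\mathcal E(g_0,q_0)\ge\frac12(\mathcal E(b_0)-\mathcal E(b_1))$; the loss $\frac12t_0\mathcal E(b_1)=\frac14t_1\mathcal E(b_1)$ is absorbed because the scales grow geometrically. Hence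
\[
\int b_0^2\,d\pi+X\le\frac{4Z}\Lambda .
\]
Now rewrite $Z$ in terms of increments, using $v_0=d_0$, $v_1=d_0+d_1$, $\bar q_0=\bar b_0-\bar b_1$, $\bar q_1=\bar b_1$:
\[
Z=\int\bar b_0|\nabla d_0|^2\,dm+\int\bar b_1|\nabla d_1|^2\,dm+2\int\bar b_1\nabla d_0\nabla d_1\,dm .
\]
The diagonal terms are at most $\mathcal E(d_0)+\mathcal E(d_1)$. In the cross term, $\bar b_1\nabla d_0=\nabla(b_1d_0)-\bar d_0\nabla b_1$ by Lemma~\ref{lem:grad}(iii), and $|\bar d_0|\le c_0\le(\Lambda t_1)^{1/2}$, so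
\[
\int\bar b_1\nabla d_0\nabla d_1\,dm\le\langle b_1d_0,Ad_1\rangle+c_0\,\mathcal E(b_1)^{1/2}\mathcal E(d_1)^{1/2}\le\|d_0\|\|Ad_1\|+(\Lambda X)^{1/2}\mathcal E(d_1)^{1/2}.
\]
By Lemma~\ref{lem:square}, $Z\le31\varepsilon+2(5\Lambda X\varepsilon)^{1/2}$, and so
\[
\int b_0^2\,d\pi+X\le124\,\frac\varepsilon\Lambda+8\Big(5X\frac\varepsilon\Lambda\Big)^{1/2}\le204\,\frac\varepsilon\Lambda+X .
\]
For two scales the crude bound $Z\le2\varepsilon$ is better, but for $J+1$ scales it becomes $(J+1)\varepsilon$. The bound just obtained uses only terms of the convergent series in Lemma~\ref{lem:square}, and it closes a loop: $X$ is controlled by $Z/\Lambda$, and $Z/\Lambda$ by $(X\varepsilon/\Lambda)^{1/2}$.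

\medskip
In general $|d_j|\le c_j$ fails on a small set. Section~\ref{sec:u} records all the excesses in one function $u$ of finite energy. Section~\ref{sec:loop} runs the loop for alarms that also ring when $u\ge c_j$. Section~\ref{sec:paths} bounds the martingale in \eqref{eq:decomp}, where jumps into the region of large $u$ are handled by Hopf's inequality for the single function $\Gamma(u)$.

\section{A majorant of finite energy}\label{sec:u}

We need a function $u\ge0$ with small support, with $|v_j|\le C_0c_j+u$ for all $j$, and with energy $O(\varepsilon)$. The smallest candidate is $\sup_j(|v_j|-C_0c_j)_+$, but the direct bound for the energy of a supremum is $\int\sup_j|\nabla v_j|^2\,dm$, the quantity we lack. We take instead a sum of nonnegative convex functions of the increments, for which the cross terms in the energy have a one-sided bound. Let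
\[
\phi_i(z)=(|z|-c_i)_+,\qquad u=\sum_{i\ge0}\phi_i(d_i).
\]
By Chebyshev's inequality and Lemma~\ref{lem:square},
\begin{equation}\label{eq:supp}
\pi(u>0)\le\sum_i\pi(|d_i|>c_i)\le\sum_i\frac{\|d_i\|^2}{\Lambda t_i}\le\frac{5\varepsilon}\Lambda .
\end{equation}
By the Borel--Cantelli lemma, a.e.\ only finitely many $\phi_i(d_i)$ are nonzero. We redefine all $d_i$ as $0$ on the null set $\{u=\infty\}$ and fix the versions $v_j=\sum_{i\le j}d_i$. Then $u<\infty$ everywhere, and since $|d_i|\le c_i+\phi_i(d_i)$,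
\begin{equation}\label{eq:major}
|v_j|\le\sum_{i\le j}c_i+u\le C_0c_j+u\qquad\text{everywhere, for all }j\ge0 .
\end{equation}

\begin{lemma}\label{lem:Eu}
$\mathcal E(u)\le31\varepsilon$.
\end{lemma}

\begin{proof}
Let $u_K=\sum_{i\le K}\phi_i(d_i)\in L^2(\pi)$. Since $\phi_i$ is $1$-Lipschitz, $\mathcal E(\phi_i(d_i))\le\mathcal E(d_i)$. For the cross terms let $\phi_j'(z)=\operatorname{sgn}(z)\mathbf 1\{|z|>c_j\}$. Then $\phi_j(z)-\phi_j(z')\le\phi_j'(z)(z-z')$ for all $z,z'$: if $|z|\le c_j$ the left side is $-\phi_j(z')\le0$, and if $\pm z>c_j$ use $\phi_j(z')\ge\pm z'-c_j$. Hence, for a.e.\ $x$,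
\[
A\phi_j(d_j)(x)=\int Q(x,dy)\big[\phi_j(d_j(x))-\phi_j(d_j(y))\big]\le\phi_j'(d_j(x))\,Ad_j(x)\le|Ad_j(x)| .
\]
This is only an upper bound, and it can be used because $0\le\phi_i(d_i)\le|d_i|$: for $i<j$, by \eqref{eq:dirichlet},
\[
\mathcal E(\phi_i(d_i),\phi_j(d_j))=\int\phi_i(d_i)\,A\phi_j(d_j)\,d\pi\le\|d_i\|\|Ad_j\| .
\]
By Lemma~\ref{lem:square}, $\mathcal E(u_K)\le5\varepsilon+2\cdot13\varepsilon=31\varepsilon$. Since $\nabla u_K\to\nabla u$ pointwise, Fatou's lemma gives the claim.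
\end{proof}

Let $U_j=\{u\ge c_j\}$, the region to be avoided at scale $j$; by \eqref{eq:major}, $|v_j|\le5c_j$ off $U_j$. We will need a smooth substitute for $\mathbf 1_{U_j}$. Let
\[
\gamma_j=\chi(u/c_j),\qquad\chi(z)=\min(1,(2z-1)_+).
\]
Then $0\le\gamma_{j+1}\le\gamma_j\le1$, $\gamma_j=1$ on $U_j$, and $\gamma_j>0$ implies $u>0$.

\begin{lemma}\label{lem:gamma}
$X_\gamma:=\sum_{j\ge0}t_j\mathcal E(\gamma_j)\le248\,\varepsilon/\Lambda$.
\end{lemma}

\begin{proof}
Let $\mathcal I_j=[c_j/2,c_j]=[c_{j-2},c_j]$ and let $|\cdot|$ denote length. Then $\gamma_j(x)=\frac2{c_j}|\mathcal I_j\cap[0,u(x)]|$. So if $\mathcal I$ is the interval with endpoints $u(x),u(y)$, then $t_j|\nabla\gamma_j(x,y)|^2=\frac4\Lambda|\mathcal I_j\cap\mathcal I|^2$. A point other than the $c_i$ lies in at most two of the $\mathcal I_j$, so $\sum_j|\mathcal I_j\cap\mathcal I|^2\le|\mathcal I|\sum_j|\mathcal I_j\cap\mathcal I|\le2|\mathcal I|^2=2|\nabla u(x,y)|^2$. Integrating, $X_\gamma\le\frac8\Lambda\mathcal E(u)$,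 and Lemma~\ref{lem:Eu} applies.
\end{proof}

\section{The alarm probabilities and their maximal function}\label{sec:loop}

\subsection{The functions $g_j$}
At scale $j$ we charge only the edges on which $u$ is moderate. For $j\ge0$ let
\[
F_j(x)=\mathbf 1\{u(x)<c_{j+1}\}\int Q(x,dy)\,\mathbf 1\{u(y)<c_{j+1}\}\,|\nabla v_j(x,y)|^2,\qquad\kappa_j=F_j/\Lambda .
\]
By \eqref{eq:major}, $F_j$ is bounded. The threshold is $c_{j+1}$ and not $c_j$ so that an uncharged jump from outside $U_j$ raises $u$ by at least a fixed fraction of $c_j$; this is used in Section~\ref{sec:paths}. The alarm now rings surely on $U_j$, and with probability $\kappa_j/(1+t_j+\kappa_j)$ elsewhere. With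
\[
\rho_j=\mathbf 1_{U_j^c}\Big(1+\frac{\kappa_j}{1+t_j}\Big)^{-1},\qquad\Pi_k=\prod_{i=0}^k\rho_j(\xi_i),\qquad\omega_k=\frac{t_j^k}{(1+t_j)^{k+1}},
\]
where $\Pi_k$ and $\omega_k$ depend on $j$ and $\sum_{k\ge0}\omega_k=1$, define
\[
g_j(x)=\sum_{k\ge0}\omega_k\,E^x(1-\Pi_k)\in[0,1].
\]
If $u\equiv0$, then $U_j=\emptyset$, $F_j=\Gamma(v_j)$, and $g_j$ is the function of Section~\ref{sec:model}.

\begin{lemma}\label{lem:g}
\begin{enumerate}
\item[(i)] $g_j=1$ on $U_j$, and $g_j+t_jAg_j=\kappa_j(1-g_j)$ on $U_j^c$.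
\item[(ii)] For $0\le n\le t_j$ let
\[
\mathcal B_{j,n}=\{\exists\,0\le i\le n:\ \xi_i\in U_j\}\cup\Big\{\sum_{i=0}^nF_j(\xi_i)>\Lambda(1+t_j)\Big\}.
\]
Then $P^x(\mathcal B_{j,n})\le2e\,g_j(x)$ for every $x\in S$.
\end{enumerate}
\end{lemma}

\begin{proof}
Drop the index $j$. (i) Let $G=1-g=\sum_k\omega_kE^{\,\cdot}\Pi_k$. By the Markov property, $E^x\Pi_k=\rho(x)\int Q(x,dy)E^y\Pi_{k-1}$ for $k\ge1$, and $\omega_k=\frac t{1+t}\omega_{k-1}$. Hence $G=\rho\,\frac{1+tQG}{1+t}$. On $U$ this gives $G=0$. On $U^c$ it reads $(1+t+\kappa)(1-g)=1+t-tQg$, that is, $\kappa(1-g)=(1+t)g-tQg=g+tAg$.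

(ii) $\Pi_k\in[0,1]$ is nonincreasing in $k$, and $\sum_{k\ge n}\omega_k=(1+\frac1t)^{-n}\ge e^{-n/t}\ge e^{-1}$. So $g(x)\ge e^{-1}E^x(1-\Pi_n)$. On $\mathcal B_{j,n}$, either $\Pi_n=0$, or
\[
\Pi_n^{-1}=\prod_{i\le n}\Big(1+\frac{\kappa(\xi_i)}{1+t}\Big)\ge1+\sum_{i\le n}\frac{F(\xi_i)}{\Lambda(1+t)}>2 .
\]
Thus $1-\Pi_n\ge\frac12$ on $\mathcal B_{j,n}$.
\end{proof}

\begin{proposition}\label{prop:supg}
$\displaystyle\int\sup_{j\ge0}g_j^2\,d\pi\le6000\,\frac\varepsilon\Lambda$.
\end{proposition}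

The proof occupies the rest of the section. Fix $J\ge1$; truncating at $J$ makes all quantities finite, so that the loop can be closed by absorption.

\subsection{Envelopes and edge weights}
The equation in Lemma~\ref{lem:g}(i) holds only off $U_j$, so it may be tested only against functions that vanish on $U_j$. The increment $(g_j-\max_{i>j}g_i)_+$ of the model case need not vanish there. We therefore add scale $j$ to the maximum in two steps: first the cutoff $\gamma_j$, which raises the maximum to $1$ on $U_j$ at the price $t_j\mathcal E(\gamma_j)$, and then $g_j$. Put $b_{J+1}=0$ and, for $j=J,J-1,\dots,0$,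
\[
b_j'=\max(\gamma_j,b_{j+1}),\qquad b_j=\max(b_j',g_j),\qquad q_j=b_j-b_{j+1},\qquad p_j=b_j-b_j'=(g_j-b_j')_+ .
\]
Then $1\ge b_j\ge b_j'\ge b_{j+1}\ge0$, so $0\le p_j\le q_j$ and $\sum_{j\le J}q_j=b_0\ge\max_{j\le J}g_j$. On $U_j$ we have $b_j=b_j'=1$ and $p_j=0$. Let
\[
X=\sum_{j=0}^Jt_j\mathcal E(b_j)<\infty,\qquad Y=\sum_{j=0}^J\int g_jp_j\,d\pi .
\]

In the model case the Leibniz rule produced the average of $v_{j-1}$ over the two ends of an edge. At an end in $U_j$ we have no bound on $v_{j-1}$. But $b_j=1$ there, so a one-sided form of the rule evaluates $v_{j-1}$ at the other end only, and the weight of $\nabla v_{j-1}$ becomes $1$. This dictates the symmetric edge weights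
\[
\hat b_j(x,y)=\begin{cases}1&\text{if }x\in U_j\text{ or }y\in U_j,\\ \bar b_j(x,y)&\text{otherwise,}\end{cases}\qquad(0\le j\le J),\qquad\hat b_{J+1}=0,\qquad\hat q_j=\hat b_j-\hat b_{j+1}.
\]

\begin{lemma}\label{lem:leibniz}
Let $0\le j\le J$.
\begin{enumerate}
\item[(i)] $\hat q_j\ge0$ on every edge, and $\hat q_j\ge\bar q_j$ on edges with $u(x),u(y)<c_{j+1}$.
\item[(ii)] For $a:S\to\mathbb R$, $\nabla(b_ja)=\hat b_j\nabla a+\check a\,\nabla b_j$ with $|\check a|\le\sup_{U_j^c}|a|$ (and $\check a=0$ if $U_j=S$).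
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Note $\bar b_j\le\hat b_j\le1$. For $j=J$, $\hat q_J=\hat b_J\ge\bar b_J=\bar q_J\ge0$. Let $j<J$. If one end lies in $U_{j+1}\subset U_j$, both weights are $1$ and $\hat q_j=0$. Otherwise $\hat b_{j+1}=\bar b_{j+1}$ and $\hat q_j\ge\bar b_j-\bar b_{j+1}=\bar q_j\ge0$.

(ii) Use Lemma~\ref{lem:grad}(iii). If $x,y\notin U_j$, take the first form and $\check a=\bar a$. If $x\notin U_j$, $y\in U_j$, then $b_j(y)=1=\hat b_j$; take the second form and $\check a=a(x)$. If $x\in U_j$, $y\notin U_j$, then $b_j(x)=1=\hat b_j$; take the third form and $\check a=a(y)$. If $x,y\in U_j$, then $\nabla(b_ja)=\nabla a$, $\hat b_j=1$, and $\check a=0$.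
\end{proof}

Let $Z=\sum_{j=0}^J\int\hat q_j|\nabla v_j|^2\,dm\le\sum_{j\le J}\mathcal E(v_j)<\infty$. By the symmetry of $m$ and Lemma~\ref{lem:leibniz}(i),
\begin{equation}\label{eq:FZ}
\sum_{j=0}^J\int F_jq_j\,d\pi=\sum_{j=0}^J2\int\mathbf 1\{u(x),u(y)<c_{j+1}\}\,|\nabla v_j|^2\,\bar q_j\,dm\le2Z .
\end{equation}
The proof of (i) shows why $F_j$ cannot charge more edges: for $j<J$, $\hat q_j$ vanishes on edges with an end in $U_{j+1}$.

\subsection{$X$ and $Y$ are controlled by $Z$}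
Lemma~\ref{lem:grad}(ii) with $a=g_j$, $b=b_j'$, and then Lemma~\ref{lem:grad}(i) for $b_j'=\max(\gamma_j,b_{j+1})$, give after integration
\[
\mathcal E(b_j)\le\mathcal E(\gamma_j)+\mathcal E(b_{j+1})+2\mathcal E(g_j,p_j).
\]
Since $p_j=0$ on $U_j$, \eqref{eq:dirichlet} and Lemma~\ref{lem:g}(i) give
\[
t_j\mathcal E(g_j,p_j)=\int t_jAg_j\;p_j\,d\pi=\int\kappa_j(1-g_j)p_j\,d\pi-\int g_jp_j\,d\pi\le\Lambda^{-1}\int F_jq_j\,d\pi-\int g_jp_j\,d\pi .
\]
Multiply the first inequality by $t_j$ and sum over $0\le j\le J$. As $t_j=\frac12t_{j+1}$ and $b_{J+1}=0$, $\sum_jt_j\mathcal E(b_{j+1})\le\frac12X$. With \eqref{eq:FZ}, $X\le X_\gamma+\frac12X+4\Lambda^{-1}Z-2Y$, and since $X<\infty$,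
\begin{equation}\label{eq:XZ}
X+4Y\le2X_\gamma+8\Lambda^{-1}Z .
\end{equation}

\subsection{$Z$ is controlled by $X$}
Summation by parts in $j$, with $\hat b_{J+1}=0$, $v_{-1}=0$ and $v_j=v_{j-1}+d_j$, gives
\[
Z=\sum_{j=0}^J\int\hat b_j\big(|\nabla v_j|^2-|\nabla v_{j-1}|^2\big)\,dm=\sum_{j=0}^J\int\hat b_j|\nabla d_j|^2\,dm+2\sum_{j=1}^J\int\hat b_j\nabla v_{j-1}\nabla d_j\,dm .
\]
The first sum is at most $5\varepsilon$ by Lemma~\ref{lem:square}, since $\hat b_j\le1$. In the second, apply Lemma~\ref{lem:leibniz}(ii) with $a=v_{j-1}$. Off $U_j$, \eqref{eq:major} and \eqref{eq:C0} give $|v_{j-1}|\le\sum_{i<j}c_i+c_j\le4c_j$. As $b_jv_{j-1}\in L^2(\pi)$ and $\|b_jv_{j-1}\|\le\sum_{i<j}\|d_i\|$,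
\[
\int\hat b_j\nabla v_{j-1}\nabla d_j\,dm=\langle b_jv_{j-1},Ad_j\rangle-\int\check a\,\nabla b_j\nabla d_j\,dm\le\sum_{i<j}\|d_i\|\|Ad_j\|+4c_j\,\mathcal E(b_j)^{1/2}\mathcal E(d_j)^{1/2}.
\]
The height $c_j=(\Lambda t_j)^{1/2}$ matches the weight $t_j$ in $X$ exactly: by the Cauchy--Schwarz inequality, $\sum_jc_j\mathcal E(b_j)^{1/2}\mathcal E(d_j)^{1/2}\le(\Lambda X)^{1/2}(5\varepsilon)^{1/2}$. Since $8\sqrt5<18$,
\begin{equation}\label{eq:ZX}
Z\le5\varepsilon+26\varepsilon+8(5\Lambda X\varepsilon)^{1/2}\le31\varepsilon+18(\Lambda X\varepsilon)^{1/2}.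
\end{equation}

\subsection{Closing the loop}

\begin{proof}[Proof of Proposition~\ref{prop:supg}]
By \eqref{eq:XZ}, Lemma~\ref{lem:gamma} and \eqref{eq:ZX}, and $144\sqrt{X\alpha}\le\frac12X+\frac12144^2\alpha$,
\[
X+4Y\le(496+248)\frac\varepsilon\Lambda+144\Big(X\frac\varepsilon\Lambda\Big)^{1/2}\le\frac X2+11112\,\frac\varepsilon\Lambda .
\]
As $X<\infty$, $Y\le2778\,\varepsilon/\Lambda$. It remains to bound $b_0$ by $Y$. We have $b_0^2=\sum_{j\le J}(b_j^2-b_{j+1}^2)=\sum_{j\le J}(b_j+b_{j+1})q_j\le2\sum_{j\le J}b_jq_j$, and $q_j=p_j+(b_j'-b_{j+1})=p_j+(\gamma_j-b_{j+1})_+$. Where $p_j>0$ we have $b_j=g_j$, so $b_jp_j=g_jp_j$. Where $(\gamma_j-b_{j+1})_+>0$ we have $u>0$, so $\sum_jb_j(\gamma_j-b_{j+1})_+\le\mathbf 1\{u>0\}\sum_jq_j\le\mathbf 1\{u>0\}$. By \eqref{eq:supp},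
\[
\int\max_{j\le J}g_j^2\,d\pi\le\int b_0^2\,d\pi\le2Y+2\pi(u>0)\le5566\,\frac\varepsilon\Lambda\le6000\,\frac\varepsilon\Lambda .
\]
The $g_j$ do not depend on $J$; let $J\to\infty$ and use monotone convergence.
\end{proof}

\section{Path estimates and the proof of Theorem~\ref{thm:max}}\label{sec:paths}

Let $H=\{\sup_{k\ge1}\frac1k\sum_{i<k}Q^i\Gamma(u)>\Lambda\}$. By Lemmas~\ref{lem:hopf} and~\ref{lem:Eu},
\begin{equation}\label{eq:H}
\pi(H)\le\frac{2\mathcal E(u)}\Lambda\le\frac{62\,\varepsilon}\Lambda .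
\end{equation}
Call $x$ \emph{regular} if, $P^x$-a.s., the chain stays in the set where $Q|v_j|<\infty$ and $f=Av_j+t_j^{-1}v_j$ for all $j\ge0$. By Lemma~\ref{lem:null}(i), a.e.\ $x$ is regular.

\begin{proposition}\label{prop:paths}
Let $\eta>0$ and $\Lambda\le\eta^2/3600$. For every regular $x\notin H$ and every $n\ge1$,
\[
P^x\Big(\max_{k\le n}|S'_k|>\eta\sqrt n\Big)\le2e\sup_{j\ge0}g_j(x)+\frac{128\Lambda}{\eta^2}+\frac{260\Lambda^{1/2}}\eta .
\]
\end{proposition}

\begin{proof}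
Choose $j$ with $t_j/2<n+1\le t_j$. Then $n<t_j<2(n+1)\le4n$, so $(\Lambda n)^{1/2}\le c_j\le2(\Lambda n)^{1/2}$. Write $v=v_j$ and $\mathcal B=\mathcal B_{j,n}$. By Lemma~\ref{lem:g}(ii), $P^x(\mathcal B)\le2e\,g_j(x)$. We bound the terms of \eqref{eq:decomp}, which holds $P^x$-a.s., on $\mathcal B^c$.

\emph{Boundary terms.} On $\mathcal B^c$, $u(\xi_i)<c_j$ for $0\le i\le n$, so $|v(\xi_i)|\le5c_j\le10(\Lambda n)^{1/2}$ by \eqref{eq:major}. As $k\le n<t_j$, the three terms other than $M_k$ total at most $30(\Lambda n)^{1/2}\le\frac\eta2\sqrt n$.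

\emph{Splitting $M_k$.} On $\mathcal B^c$ the path makes no jump into $U_j$, but the centering $Qv(\xi_i)$ averages over all possible jumps, including those to points where $u$, and perhaps $v$, is large. We separate these. Let $\nabla_i=v(\xi_{i+1})-v(\xi_i)$ and
\[
\nabla_i^{(1)}=\nabla_i\,\mathbf 1\{u(\xi_i)<c_j,\ u(\xi_{i+1})<c_{j+1}\},\qquad\nabla_i^{(2)}=\nabla_i\,\mathbf 1\{u(\xi_i)<c_j,\ u(\xi_{i+1})\ge c_{j+1}\}.
\]
We have $v(\xi_{i+1})-Qv(\xi_i)=\nabla_i-E_i\nabla_i$. On $\{u(\xi_i)<c_j\}$, an event determined by $\xi_i$, we have $\nabla_i=\nabla_i^{(1)}+\nabla_i^{(2)}$ and $E_i\nabla_i=E_i\nabla_i^{(1)}+E_i\nabla_i^{(2)}$. On $\mathcal B^c$ all $\nabla_i^{(2)}$ with $i<n$ vanish. So on $\mathcal B^c$, for $k\le n$,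
\begin{equation}\label{eq:split}
M_k=\sum_{i<k}\big(\nabla_i^{(1)}-E_i\nabla_i^{(1)}\big)-\sum_{i<k}E_i\nabla_i^{(2)} .
\end{equation}

\emph{Moderate jumps.} By \eqref{eq:major}, $\nabla_i^{(1)}$ is bounded, and $E_i|\nabla_i^{(1)}|^2\le F_j(\xi_i)$ because $c_j<c_{j+1}$. Let $T=\min\{i:\sum_{l\le i}F_j(\xi_l)>2\Lambda t_j\}$. The event $\{i<T\}=\{\sum_{l\le i}F_j(\xi_l)\le2\Lambda t_j\}$ is determined by $\xi_0,\dots,\xi_i$, so
\[
L_k=\sum_{i<k}\mathbf 1\{i<T\}\big(\nabla_i^{(1)}-E_i\nabla_i^{(1)}\big)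
\]
is a martingale under $P^x$ with $E^xL_n^2\le E^x\sum_{i<n}\mathbf 1\{i<T\}F_j(\xi_i)\le2\Lambda t_j\le8\Lambda n$. By (D), $P^x(\max_{k\le n}|L_k|>\frac\eta4\sqrt n)\le128\Lambda/\eta^2$. On $\mathcal B^c$, $\sum_{l\le n}F_j(\xi_l)\le\Lambda(1+t_j)\le2\Lambda t_j$, so $T>n$ and $L_k$ is the first sum in \eqref{eq:split} for all $k\le n$.

\emph{Large jumps.} Let $u(y)<c_j$ and $u(y')\ge c_{j+1}=\sqrt2\,c_j$, and put $\Delta=u(y')-u(y)$. Then $c_j\le(\sqrt2+1)\Delta$, and by \eqref{eq:major},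
\[
|\nabla v(y,y')|\le2C_0c_j+u(y)+u(y')=2C_0c_j+2u(y)+\Delta\le10c_j+\Delta\le26\Delta\le\frac{26(\sqrt2+1)\Delta^2}{c_j}\le\frac{65\Delta^2}{c_j}.
\]
So $E_i|\nabla_i^{(2)}|\le\frac{65}{c_j}\Gamma(u)(\xi_i)$. The function $\Gamma(u)$ does not depend on the scale, which is why Hopf's inequality suffices here. Since $x\notin H$,
\[
E^x\sum_{i<n}E_i|\nabla_i^{(2)}|\le\frac{65}{c_j}\sum_{i<n}Q^i\Gamma(u)(x)\le\frac{65\,n\Lambda}{c_j}\le65(\Lambda n)^{1/2},
\]
and by Markov's inequality $P^x\big(\sum_{i<n}E_i|\nabla_i^{(2)}|>\frac\eta4\sqrt n\big)\le260\Lambda^{1/2}/\eta$.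

Outside $\mathcal B$ and the last two events, $|S'_k|\le(\frac12+\frac14+\frac14)\eta\sqrt n$ for all $k\le n$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:max}]
Take $\Lambda=10^{-6}\eta^2\delta^2\le\eta^2/3600$. Then $128\Lambda/\eta^2+260\Lambda^{1/2}/\eta\le128\cdot10^{-6}\delta+0.26\,\delta\le\delta/2$. By Proposition~\ref{prop:paths}, the set in the theorem is contained, up to a null set, in $H\cup\{\sup_jg_j>\delta/(4e)\}$, and neither set depends on $n$. By \eqref{eq:H}, Chebyshev's inequality and Proposition~\ref{prop:supg}, its measure is at most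
\[
\frac{62\,\varepsilon}\Lambda+\frac{16e^2}{\delta^2}\cdot\frac{6000\,\varepsilon}\Lambda\le\frac{10^6\,(62+96000\,e^2)\,\|f\|_{-1}^2}{\eta^2\delta^4}.
\]
This is the claim, with $C=10^6(62+96000\,e^2)$. The factor $\delta^{-4}$ is the product of $\delta^{-2}$ from the choice of $\Lambda$ and $\delta^{-2}$ from Chebyshev's inequality.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Billingsley}
Billingsley, \emph{Convergence of Probability Measures}, 2nd ed.

\bibitem{DR}
Durrett and Resnick, \emph{Ann. Probab.} 6 (1978).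

\bibitem{Helland}
Helland, \emph{Scand. J. Statist.} 9 (1982).

\bibitem{slides}
\emph{The CLT For Stationary Markov Chains With Trivial Tail Sigma Field},
\texttt{http://www.mimuw.edu.pl/\textasciitilde radamcz/hdp/HDP8/MagdaPeligradSlides.pdf}

\end{thebibliography}
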